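# Isometries of the Positive Unit Sphere of a Non-Commutative $L^p$-Space

## 1. A quarter arc and a ball

Fix $p\in[1,\infty)$ and look at the arc
$$A_p=\{(a,b): a,b\ge 0,\ a^p+b^p=1\}\subset\mathbb R^2$$
with the $\ell^p$-distance. Which bijections of $A_p$ onto itself preserve all distances? We assume nothing about linearity or smoothness.

Take two points $(a,b)$ and $(c,d)$ of the arc with $a\ge c$, hence $b\le d$. Then
$$|a-c|^p+|b-d|^p\le a^p+d^p\le 2,$$
and equality forces $a=1$, $c=0$, hence $b=0$, $d=1$. So the distance $2^{1/p}$ is attained only by the two endpoints. A distance preserving bijection permutes them; after composing with the swap $(a,b)\mapsto(b,a)$ we may assume that it fixes both. Now the distance of $(a,b)$ to $(1,0)$ satisfies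
$$(1-a)^p+b^p=(1-a)^p+1-a^p,$$
which is strictly decreasing in $a\in[0,1]$. So the distance to $(1,0)$ determines the point, and the map is the identity. The only isometries are the identity and the swap, and both come from automorphisms of the algebra $\mathbb C^2$.

Next, let $p=1$ and consider the density matrices in $M_2(\mathbb C)$, that is, the positive matrices of trace one, with the trace norm. Write them as $\frac12(1+r\cdot\sigma)$, where $\sigma=(\sigma_x,\sigma_y,\sigma_z)$ are the Pauli matrices and $r\in\mathbb R^3$, $|r|\le1$. The matrix $v\cdot\sigma$ has eigenvalues $\pm|v|$, so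
$$\Big\|\tfrac12(1+r\cdot\sigma)-\tfrac12(1+r'\cdot\sigma)\Big\|_1=\tfrac12\cdot 2|r-r'|=|r-r'|.$$
The state space is a Euclidean ball. An isometric bijection of the ball fixes $0$, because $0$ is the only point at distance at most $1$ from every point (a point $r\neq0$ has distance $1+|r|$ from $-r/|r|$). Then $2\langle r,r'\rangle=|r|^2+|r'|^2-|r-r'|^2$ shows that it preserves inner products, so it is the restriction of an element of $O(3)$. The rotations are the conjugations by unitary matrices. The map $r\mapsto -r$ is $R\mapsto R\circ\Theta$ with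
$$\Theta(x)=\operatorname{tr}(x)1-x,$$
which sends $a+v\cdot\sigma$ to $a-v\cdot\sigma$. This $\Theta$ is the adjugate map, so $\Theta(xy)=\Theta(y)\Theta(x)$. It is not multiplicative: $\Theta(\sigma_x\sigma_y)=\Theta(i\sigma_z)=-i\sigma_z$, while $\Theta(\sigma_x)\Theta(\sigma_y)=\sigma_x\sigma_y=i\sigma_z$. Still, it respects adjoints and squares. So every isometry of the state space comes from the algebra $M_2(\mathbb C)$, provided that we use only its *Jordan* structure, the structure given by squares.

In both examples a bare metric space, the positive part of a unit sphere, remembers the algebra. These notes show that this is true for every von Neumann algebra and every $p\in[1,\infty)$.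

## 2. Haagerup's spaces, Jordan isomorphisms, and the two theorems

Let $M$ be a von Neumann algebra with predual $M_*$, the space of its normal functionals.

**Definition (Haagerup $L^p$-space).** The core of $M$ is the crossed product of $M$ by a modular automorphism group. It carries the dual action $\theta$ of $\mathbb R$ and a canonical trace $\tau$. For $1\le p<\infty$, $L^p(M)$ consists of the $\tau$-measurable operators $x$ affiliated with the core such that $\theta_s(x)=e^{-s/p}x$ for all $s\in\mathbb R$. Its positive cone is $L^p_+(M)$, its self-adjoint part is $L^p_{sa}(M)$, and we put $L^\infty(M)=M$.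

One identifies $L^1(M)$ with $M_*$: the positive functional $R$ corresponds to the density of its dual weight with respect to $\tau$. For $R\in L^1_+(M)$ one has $R^{1/p}\in L^p_+(M)$ and $\|R^{1/p}\|_p=\|R\|_1^{1/p}$, and every element of $L^p_+(M)$ is of this form. For our purposes the abstract construction matters less than the rules of calculation in Section 4. Two examples to keep in mind are these. If $M$ is finite-dimensional and $\operatorname{Tr}$ is the trace with value $1$ on minimal projections, then $L^p(M)$ is $M$ with the norm $\operatorname{Tr}(|x|^p)^{1/p}$, functionals are identified with their densities, and powers are powers of matrices. If $M=\ell^\infty$, then $L^p(M)=\ell^p$.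

**Definition (positive sphere).** $\mathcal S_p(M)=L^p_+(M)^1_1=\{T\in L^p_+(M):\|T\|_p=1\}$, with the metric of the norm of $L^p(M)$.

So $\mathcal S_1(M)$ is the set of normal states, and $R\mapsto R^{1/p}$ maps it onto $\mathcal S_p(M)$. For $M=\mathbb C^2$ this is the arc $A_p$.

**Definition (support, orthogonality).** For self-adjoint $x$ in $L^p(M)$, $s(x)\in M$ is its support projection. Positive $R,S$ are orthogonal, $R\perp S$, if $s(R)s(S)=0$. For a projection $e\in M$ put $F_e=\{T\in\mathcal S_p(M):s(T)\le e\}$.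

In $\ell^p$ the support is the set of nonzero coordinates, and orthogonal means disjointly supported. Every nonzero projection $g\le e$ dominates the support of some element of $F_e$: take the $p$-th root of a normal state supported in $g$. Hence the supremum of the supports of elements of $F_e$ is $e$.

**Definition (Jordan $^*$-isomorphism).** A linear bijection $\Theta:N\to M$ with $\Theta(x^*)=\Theta(x)^*$ and $\Theta(x^2)=\Theta(x)^2$ for all $x$.

The adjugate on $M_2(\mathbb C)$ is an example that is not a $^*$-isomorphism. A Jordan $^*$-isomorphism of von Neumann algebras is an order isomorphism, hence normal, so it has a pre-adjoint $\Theta_*:M_*\to N_*$, $\Theta_*(R)=R\circ\Theta$, which we view as a map $L^1(M)\to L^1(N)$.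

The paper "Metric Preserving Bijections Between Positive Spherical Shells Of Non-Commutative $L^{p}$-Spaces" conjectures that every metric preserving bijection of positive spheres comes from a Jordan $^*$-isomorphism. For $p=1$ the statement is a known result when $M$ is commutative, and more generally when $M$ is of type I. The conjecture is true in full.

**Theorem A.** Let $M,N$ be von Neumann algebras, $p\in[1,\infty)$, and $\Psi:L^p_+(M)^1_1\to L^p_+(N)^1_1$ a metric preserving bijection. Then there is a Jordan $^*$-isomorphism $\Theta:N\to M$ with $\Psi(R^{1/p})=\Theta_*(R)^{1/p}$ for all $R\in L^1_+(M)^1_1$.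

If one of the algebras is $\{0\}$, its sphere is empty, so the other sphere is empty, the other algebra is $\{0\}$, and there is nothing to prove. *From now on $M,N\neq\{0\}$.*

**Theorem B.** (i) Every Jordan $^*$-isomorphism $\Theta:N\to M$ gives a metric preserving bijection $\Psi$ by the formula of Theorem A, and $\Theta$ is determined by $\Psi$. (ii) Every $\Psi$ as in Theorem A extends to a surjective complex-linear isometry $L^p(M)\to L^p(N)$. (iii) If $M\ne\mathbb C$ and $\Psi:L^p_+(M)^1_1\to L^{p'}_+(N)^1_1$ is a metric preserving bijection with $p,p'\in[1,\infty)$, then $p=p'$.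

Thus metric preserving bijections $L^p_+(M)^1_1\to L^p_+(N)^1_1$ are in one-to-one correspondence with Jordan $^*$-isomorphisms $N\to M$.

Throughout, $\Psi$ is as in Theorem A, $q$ is the conjugate exponent of $p$, and $\Phi:L^p_+(M)\to L^p_+(N)$ is the homogeneous extension
$$\Phi(0)=0,\qquad \Phi(T)=\|T\|\,\Psi(T/\|T\|)\quad(T\ne0).$$
It is a positively homogeneous, norm preserving bijection. It is continuous: at $0$ because it preserves norms, elsewhere because $\Psi$ is continuous. If Theorem A is true, $\Phi$ must be additive. Additivity is our first goal.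

## 3. Polarization at $p=2$, midpoints at $p=1$

For $p=2$ the first thing one tries succeeds. If $R,S\in\mathcal S_2(M)$, then $\|R-S\|_2^2=2-2\operatorname{tr}(RS)$, so $\Psi$ preserves $\operatorname{tr}(RS)$, and by homogeneity
$$\operatorname{tr}(\Phi(R)\Phi(X))=\operatorname{tr}(RX)\qquad(R,X\in L^2_+(M)).$$
Hence $\operatorname{tr}\big(\Phi(R)\,(\Phi(X+Y)-\Phi(X)-\Phi(Y))\big)=0$ for all $R$. As $\Phi(R)$ runs through the whole cone, which spans $L^2(N)$, the map $\Phi$ is additive.

For $p\ne2$, $p>1$, the natural replacement for $\operatorname{tr}(RX)$ is the duality pairing $\operatorname{tr}(R^{p-1}X)$, and the same argument would give additivity. But this number is not a function of the distance $\|R-X\|_p$. Take $M=\mathbb C^2$, $R=(1,0)$, $X=(a,b)\in A_p$ with $0<a<1$. Then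
$$\operatorname{tr}(R^{p-1}X)=a,\qquad \operatorname{tr}(X^{p-1}R)=a^{p-1}\neq a,$$
although $\|R-X\|=\|X-R\|$. One distance cannot give the pairing. We shall have to extract it from distances to a whole curve, by differentiation.

A derivative can do it when there is room. Let $M=\mathbb C^3$, $S=(0,0,1)$, and let $R=(r_1,r_2,0)$, $X=(x_1,x_2,0)$ be unit vectors in the positive cone with $r_1,r_2>0$. The curve $T_b=(bx_1,bx_2,(1-b^p)^{1/p})$ stays in the sphere, and for $p>1$
$$\|T_b-R\|_p^p=1-b^p+\sum_{i=1}^2|r_i-bx_i|^p=2-pb\sum_{i=1}^2 r_i^{p-1}x_i+o(b)\qquad(b\downarrow0).$$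
The first-order term of these distances is the pairing, and the asymmetry is no longer a problem: $X$ is the direction of the curve and $R$ is the observer. Two points need work. We do not know that $\Psi(T_b)$ is again a curve of this form. And we need a third vector $S$ orthogonal to both $R$ and $X$, which does not exist if $R$ has full support. The first point will be settled by uniform convexity. The second can be settled by approximation when $M$ is infinite-dimensional; finite-dimensional $M$ must be treated separately.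

For $p=1$ the expansion fails, since $b^p=b$ is not $o(b)$. There the sphere is convex, and the sensible first idea is that of Mazur and Ulam: characterize the midpoint of $S$ and $T$ as the center of the set
$$W=\{U:\ \|U-S\|=\|U-T\|=\tfrac12\|S-T\|\}$$
of metric midpoints, using that the reflection $U\mapsto S+T-U$ maps $W$ to itself. In the state space this last claim is false for general pairs. Let $M=M_2(\mathbb C)\oplus\mathbb C\oplus\mathbb C$ and
$$S=\tfrac18\Big(\begin{pmatrix}4&2\\2&1\end{pmatrix}\oplus3\oplus0\Big),\quad T=\tfrac18\Big(\begin{pmatrix}1&2\\2&4\end{pmatrix}\oplus0\oplus3\Big),\quad U=\tfrac18\Big(\begin{pmatrix}4&2\\2&4\end{pmatrix}\oplus0\oplus0\Big).$$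
The determinants of the matrix parts are $0,0,12$, and all traces are $1$, so these are densities of states. The differences $8(S-T)$, $8(S-U)$, $8(T-U)$ are diagonal with entries $(3,-3,3,-3)$, $(0,-3,3,0)$, $(-3,0,0,3)$. So $\|S-T\|=\frac32$ and $\|S-U\|=\|T-U\|=\frac34$, that is, $U\in W$. But
$$S+T-U=\tfrac18\Big(\begin{pmatrix}1&2\\2&1\end{pmatrix}\oplus3\oplus3\Big)$$
has the eigenvalue $-\frac18$ and is not a state. The reflection leaves the state space, and the argument stops there.

We shall see that the reflection is harmless in two situations: for pairs on a segment joining two *orthogonal* states, and, in the full cone $L^1_+(M)$, for pairs with $R\le S$. The first gives enough additivity to show that $\Phi$ is isometric on the cone when $M$ is infinite-dimensional, and then the second gives additivity of $\Phi$.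

## 4. Rules of calculation in $L^p(M)$

The following standard facts (Haagerup; Terp; Fack–Kosaki) are used freely.

**Fact 1.** Polar decompositions, supports, Hölder's inequality and powers behave as usual. The functional $\operatorname{tr}:L^1(M)\to\mathbb C$, $\operatorname{tr}(R)=R(1)$, satisfies $\operatorname{tr}(xy)=\operatorname{tr}(yx)$. We have $L^q=(L^p)^*$ via $\operatorname{tr}(xy)$, and positivity in $L^p$ is tested against $L^q_+$. For $x\in L^p_+$, $\|x\|_p=\sup\{\operatorname{tr}(xy):y\in L^q_+,\|y\|\le1\}$; hence $0\le x\le y$ implies $\|x\|_p\le\|y\|_p$. For $1<p<\infty$, $x\mapsto x^{p-1}$ is a bijection $L^p_+\to L^q_+$ with $\operatorname{tr}(x^{p-1}x)=\|x\|_p^p$ and $\|x^{p-1}\|_q=\|x\|_p^{p-1}$. On the Hilbert space $L^2(M)$, with $\langle\xi,\eta\rangle=\operatorname{tr}(\eta^*\xi)$, the left and right actions of $M$ are commutants of each other. Finally, $L^p(eMe)=eL^p(M)e$ naturally for a projection $e$, compatibly with $(eMe)_*\subset M_*$ and with powers.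

**Fact 2.** If $x,y\in L^p_{sa}$ have orthogonal supports, then $\|x+y\|_p^p=\|x\|_p^p+\|y\|_p^p$. Each $x\in L^p_{sa}$ is $x=x_+-x_-$ with orthogonal $x_\pm\in L^p_+$. For a projection $e$ and $u=2e-1$ we have $exe+(1-e)x(1-e)=\frac12(x+uxu)$, so
$$\|exe\|_p^p+\|(1-e)x(1-e)\|_p^p\le\|x\|_p^p\qquad(x\in L^p_{sa}).\tag{1}$$

For $p=1$ we note a consequence: *a self-adjoint $V\in M_*$ with $\|V\|=V(1)$ is positive*, because $V_+(1)+V_-(1)=\|V\|=V(1)=V_+(1)-V_-(1)$ gives $V_-(1)=0$.

**Fact 3.** Let $1<p<\infty$. Then $L^p(M)$ is uniformly convex (if $x_n,y_n$ are unit vectors and $\|x_n+y_n\|\to2$, then $\|x_n-y_n\|\to0$) and uniformly smooth. So its norm is Fréchet differentiable off $0$, the derivative at $x$ being the norming functional of $x$.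

For $x\in L^p_{sa}\setminus\{0\}$ the norming functional is given by $N(x)/\|x\|^{p-1}$, where $N(x)=x_+^{p-1}-x_-^{p-1}$: indeed $\operatorname{tr}(N(x)x)=\|x_+\|^p+\|x_-\|^p=\|x\|^p$ and $\|N(x)\|_q^q=\|x_+\|^p+\|x_-\|^p=\|x\|^p$, so $\|N(x)\|_q=\|x\|^{p/q}=\|x\|^{p-1}$. Hence for $x,h\in L^p_{sa}$
$$\|x+h\|_p^p=\|x\|_p^p+p\operatorname{tr}(N(x)h)+o(\|h\|)\qquad(h\to0);\tag{2}$$
with $N(0)=0$ this is also true at $x=0$, because $p>1$.

We also need that $R\mapsto R^{p-1}$ is norm continuous $L^p_+\to L^q_+$. At $0$ this is clear. If $R_n\to R$ are unit vectors, then $\operatorname{tr}(R_n^{p-1}R)=1+\operatorname{tr}(R_n^{p-1}(R-R_n))\to1$, so $\operatorname{tr}((R_n^{p-1}+R^{p-1})R)\to2$. Hence $\|R_n^{p-1}+R^{p-1}\|_q\to2$, and $\|R_n^{p-1}-R^{p-1}\|_q\to0$ by uniform convexity of $L^q$. The general case follows by homogeneity.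

**Fact 4 (Kadison 1952).** A unital linear order isomorphism between the self-adjoint parts of unital $C^*$-algebras extends to a Jordan $^*$-isomorphism.

**Fact 5.** Let $J:A\to B$ be a Jordan $^*$-isomorphism of von Neumann algebras. There is a surjective linear isometry $\Lambda:L^p(A)\to L^p(B)$ with $\Lambda(L^p_+(A))=L^p_+(B)$ and
$$\Lambda(R^{1/p})=(R\circ J^{-1})^{1/p},\qquad \Lambda(k^{1/2}xk^{1/2})=\Lambda(k)^{1/2}J(x)\Lambda(k)^{1/2}\tag{3}$$
for $R\in L^1_+(A)$, $k\in L^p_+(A)$, $x\in A$.

This is well known (Watanabe 1992; Sherman 2005). Here is the reason. By Kadison, $J$ is the direct sum, along a central projection, of a $^*$-isomorphism and a $^*$-anti-isomorphism; the $L^p$-spaces split accordingly as $\ell^p$-sums, so we may treat the two cases separately.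

A $^*$-isomorphism extends to an isomorphism $\kappa$ of the cores which intertwines the dual actions and the canonical traces. The dual weight of $R$ is $R$ composed with the operator valued weight $\int\theta_t(\cdot)\,dt$, so $\kappa$ carries dual weights to dual weights, hence the density of $R$ to the density of $R\circ J^{-1}$. It extends to measurable operators, and its restriction to $L^p(A)$ is $\Lambda$.

Let $J$ be a $^*$-anti-isomorphism. Let $A$ act on $H$, let $C:H\to\bar H$ be the canonical antiunitary, $\bar a=CaC^{-1}$, $\bar A=CAC^{-1}$. For a faithful normal semifinite weight $\varphi$ on $A$ put $\bar\varphi(\bar a)=\varphi(a)$ for $a\ge0$. Then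
$$\sigma^{\bar\varphi}_t(\bar a)=\overline{\sigma^{\varphi}_{-t}(a)}.$$
Indeed, let $F$ be a KMS function on the strip $0\le\operatorname{Im}z\le1$ with $F(t)=\varphi(\sigma_t^\varphi(x)y)$ and $F(t+i)=\varphi(y\sigma^\varphi_t(x))$. Then $G(z)=\overline{F(-\bar z)}$ is analytic in the same strip, with $G(t)=\overline{F(-t)}=\bar\varphi(\overline{\sigma^\varphi_{-t}(x)}\,\bar y)$ and $G(t+i)=\overline{F(-t+i)}=\bar\varphi(\bar y\,\overline{\sigma^\varphi_{-t}(x)})$, so it is a KMS function for $\bar\varphi$, $\bar x,\bar y$ and the flow on the right side above.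

The core of $A$ is generated on $L^2(\mathbb R,H)$ by $(\pi(a)\xi)(t)=\sigma^\varphi_{-t}(a)\xi(t)$ and $(\lambda(s)\xi)(t)=\xi(t-s)$. Let $(V\xi)(t)=C\xi(-t)$, an antiunitary, so $(V^{-1}\eta)(t)=C^{-1}\eta(-t)$. Then
$$(V\pi(a)V^{-1}\eta)(t)=C\sigma^\varphi_t(a)C^{-1}\eta(t)=\sigma^{\bar\varphi}_{-t}(\bar a)\eta(t),\qquad (V\lambda(s)V^{-1}\eta)(t)=\eta(t+s),$$
that is, $V\pi(a)V^{-1}=\pi(\bar a)$ and $V\lambda(s)V^{-1}=\lambda(-s)$. So $x\mapsto VxV^{-1}$ is a conjugate-linear $^*$-isomorphism of the core of $A$ onto that of $\bar A$. It intertwines the dual actions, for which $\theta_t\pi(a)=\pi(a)$ and $\theta_t\lambda(s)=e^{-ist}\lambda(s)$: we have $V\theta_t(\lambda(s))V^{-1}=e^{ist}\lambda(-s)=\theta_t(\lambda(-s))$. Hence it carries dual weights to dual weights. The density $h$ with $h^{is}=\lambda(s)$ goes to the corresponding density, since $\lambda(-s)=Vh^{is}V^{-1}=(VhV^{-1})^{-is}$. Therefore it intertwines the canonical traces $\tilde\varphi(h^{-1}\,\cdot\,)$, where $\tilde\varphi$ is the dual weight of $\varphi$.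

Now compose $x\mapsto Vx^*V^{-1}$ with the core extension of $\bar A\to B$, $\bar a\mapsto J(a^*)$; this last map is linear, multiplicative and $^*$-preserving because $J$ is anti-multiplicative. The composition is a linear, anti-multiplicative, $^*$-preserving bijection $\kappa$ of the cores which extends $J$, intertwines dual actions and traces, and carries dual weights to dual weights. Its extension to measurable operators restricts to $\Lambda$ on $L^p(A)$. It is isometric because $\kappa(|x|)=|\kappa(x)^*|$ has the same $p$-norm as $\kappa(x)$. The second formula in (3) holds for anti-multiplicative $\kappa$ as well, because it is symmetric in the order of the factors.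

One more tool will create the room that differentiation needs. If $M$ is infinite-dimensional, it contains nonzero mutually orthogonal projections $q_1,q_2,\dots$, and then $e_n=1-\sum_{k\ge n}q_k$ satisfies $e_n\uparrow1$ and $e_n\ne1$ for all $n$.

**Lemma 1 (cutting down).** Let $e_n\uparrow1$ be projections in $M$ and $x\in L^p_+(M)$, $1\le p<\infty$. Then $\|e_nxe_n-x\|_p\to0$.

*Proof.* Put $g=1-e_n$. Let first $p\le2$ and $x=h^{1/p}$ with $h\in L^1_+$. By Hölder,
$$\|gx\|_p\le\|gh^{1/2}\|_2\,h(1)^{1/p-1/2}=h(g)^{1/2}h(1)^{1/p-1/2}\to0,$$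
since $h$ is normal. As $x-e_nxe_n=gx+e_nxg$ and $\|xg\|=\|gx\|$, the claim follows.

Let $p>2$, so $1<q<2$. Every $z\in L^q$ is a linear combination of four positive elements, so $e_nze_n\to z$ in $L^q$ by the first case. Hence $\operatorname{tr}(z\,e_nxe_n)=\operatorname{tr}(e_nze_n\,x)\to\operatorname{tr}(zx)$, that is, $e_nxe_n\to x$ weakly. Since $\|e_nxe_n\|\le\|x\|$ and $L^p$ is uniformly convex, the convergence is in norm. $\square$

## 5. The distance $2^{1/p}$ and orthogonality

The first feature of the quarter arc survives in general: the largest possible distance detects disjoint supports.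

**Lemma 2.** For $R,S\in\mathcal S_p(M)$ we have $\|R-S\|_p^p\le2$, with equality if and only if $R\perp S$.

*Proof.* If $R\perp S$, then $\|R-S\|^p=\|R\|^p+\|S\|^p=2$ by Fact 2. In general let $x=R-S$, $e=s(x_+)$, $f=s(x_-)$; these projections are orthogonal. Then $x_+=exe=eRe-eSe\le eRe$, and likewise $x_-=-fxf\le fSf$. Hence
$$\|x\|^p=\|x_+\|^p+\|x_-\|^p\le\|eRe\|^p+\|fSf\|^p\le2.$$
If equality holds, then $\|eRe\|=1=\|R\|$. By (1), $(1-e)R(1-e)=0$. This is $|R^{1/2}(1-e)|^2$, so $R^{1/2}(1-e)=0$ and $R=eRe$. In the same way $S=fSf$. As $ef=0$, $R\perp S$. $\square$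

Hence $\Psi$, and with it $\Phi$, preserves orthogonality in both directions. For a subset of $\mathcal S_p(M)$ let $^\perp$ denote the set of elements of $\mathcal S_p(M)$ orthogonal to all its members, with $\emptyset^\perp=\mathcal S_p(M)$. Then $\{S\}^\perp=F_{1-s(S)}$. Since the supremum of the supports of elements of $F_{1-s(S)}$ is $1-s(S)$, we get $\{S\}^{\perp\perp}=F_{s(S)}$. So the metric also knows which elements have support below $s(S)$.

## 6. Metric spaces with a reflection

**Lemma 3 (Mazur–Ulam–Väisälä).** Let $W$ be a bounded metric space, $z\in W$, and $\psi:W\to W$ an isometric bijection with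
$$d(\psi w,z)=d(w,z),\qquad d(\psi w,w)=2d(w,z)\qquad(w\in W).$$
Let $(W',z',\psi')$ be another such triple. Then every isometric bijection $h:W\to W'$ satisfies $h(z)=z'$.

*Proof.* First we show that every isometric bijection $g$ of $W$ onto itself fixes $z$. Let $\lambda=\sup_gd(gz,z)$ over all such $g$; it is finite because $W$ is bounded. Given $g$, the map $g^*=\psi g^{-1}\psi g$ is again an isometric bijection of $W$, and
$$d(g^*z,z)=d(g^{-1}\psi gz,z)=d(\psi gz,gz)=2d(gz,z).$$
So $2d(gz,z)\le\lambda$ for all $g$, hence $2\lambda\le\lambda$ and $\lambda=0$. Now apply this to $g=h^{-1}\psi'h$. We get $\psi'(hz)=hz$, hence $0=d(\psi'hz,hz)=2d(hz,z')$. $\square$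

If $W$ lies in a normed space, $z=\frac12(a+b)\in W$, and the reflection $\psi(w)=a+b-w$ maps $W$ into itself, then both identities hold: $\psi w-z=z-w$ and $\psi w-w=2(z-w)$, and $\psi$ is an isometric involution. So the only thing to check in applications is that the reflection preserves $W$. This is exactly what failed in Section 3.

## 7. Segments joining orthogonal states ($p=1$)

**Lemma 4.** Let $p=1$. If $S_1\perp S_2$ are normal states of $M$ and $t\in[0,1]$, then $\Psi((1-t)S_1+tS_2)=(1-t)\Psi(S_1)+t\Psi(S_2)$. Consequently $\Phi(R_1+R_2)=\Phi(R_1)+\Phi(R_2)$ whenever $R_1\perp R_2$ in $L^1_+(M)$.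

*Proof.* Put $T_t=(1-t)S_1+tS_2$, so that $\|T_s-T_t\|=2|s-t|$. Let $e=s(S_1)$ and $f=1-e$; then $s(S_2)\le f$. For $0\le s<t\le1$ let $W(s,t)$ be the set of normal states $U$ with $\|U-T_s\|=\|U-T_t\|=t-s$.

**Step 1: describing $W(s,t)$ by order, so that the reflection visibly preserves it.** We claim that $U\in W(s,t)$ if and only if $U=U_1+U_2$ with self-adjoint $U_1\in eM_*e$, $U_2\in fM_*f$ and
$$(1-t)S_1\le U_1\le(1-s)S_1,\qquad sS_2\le U_2\le tS_2,\qquad U_2(1)=\tfrac{s+t}2=1-U_1(1).\tag{4}$$

Suppose (4). Then $U\ge0$ and $U(1)=1$. Since the parts under $e$ and under $f$ have orthogonal supports and are of one sign,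
$$\|U-T_s\|=\big((1-s)S_1-U_1\big)(1)+\big(U_2-sS_2\big)(1)=\tfrac{t-s}2+\tfrac{t-s}2=t-s,$$
$$\|U-T_t\|=\big(U_1-(1-t)S_1\big)(1)+\big(tS_2-U_2\big)(1)=\tfrac{t-s}2+\tfrac{t-s}2=t-s.$$

Conversely let $U\in W(s,t)$. By the triangle inequality
$$\|U-S_1\|\le(t-s)+2s=s+t,\qquad\|U-S_2\|\le(t-s)+2(1-t)=2-s-t.$$
Let $U-S_1=A-B$ be the Jordan decomposition. Since $(U-S_1)(1)=0$, $A(1)=B(1)=\frac12\|U-S_1\|\le\frac{s+t}2$. As $S_1(f)=0$,
$$U(f)=(U-S_1)(f)=A(f)-B(f)\le A(f)\le A(1)\le\tfrac{s+t}2.$$
As $S_2(e)=0$, likewise $U(e)=(U-S_2)(e)\le\frac12\|U-S_2\|\le1-\frac{s+t}2$. But $U(e)+U(f)=1$, so all these inequalities are equalities. In particular $B(f)=0$ and $A(f)=A(1)=\frac{s+t}2$, that is, $s(B)\le e$ and $s(A)\le f$. Put $U_1=S_1-B\in eM_*e$ and $U_2=A\in fM_*f$. Then $U=U_1+U_2$ has the masses in (4). Now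
$$t-s=\|U-T_s\|=\|U_1-(1-s)S_1\|+\|U_2-sS_2\|\ge|U_1(1)-(1-s)|+|U_2(1)-s|=t-s.$$
So $(1-s)S_1-U_1$ and $U_2-sS_2$ have norm equal to their value at $1$, and are positive by the remark after Fact 2. The same computation with $T_t$ gives $U_1\ge(1-t)S_1$ and $U_2\le tS_2$. This proves the claim.

**Step 2: midpoints of the segment are preserved.** By (4), $\psi(U)=T_s+T_t-U$ maps $W(s,t)$ onto itself: it replaces $U_1$ by $(1-s)S_1+(1-t)S_1-U_1$ and $U_2$ by $sS_2+tS_2-U_2$, which respects the order bounds and the masses. Also $z=\frac12(T_s+T_t)=T_{(s+t)/2}$ satisfies (4). So $(W(s,t),z,\psi)$ is a triple as in Lemma 3. Let $T'_t$ and $W'(s,t)$ be the corresponding objects for the orthogonal pair $\Psi(S_1),\Psi(S_2)$. If $\Psi(T_s)=T_s'$ and $\Psi(T_t)=T'_t$, then $\Psi$ maps $W(s,t)$ isometrically onto $W'(s,t)$, because these sets are defined by distances in the state spaces. By Lemma 3, $\Psi(T_{(s+t)/2})=T'_{(s+t)/2}$.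

**Step 3: from midpoints to all $t$ and to $\Phi$.** Starting from $(s,t)=(0,1)$ we get $\Psi(T_t)=T'_t$ for all dyadic $t$, and for all $t\in[0,1]$ by continuity. For nonzero $R_1\perp R_2$ put $S_i=R_i/\|R_i\|$ and $t=\|R_2\|/(\|R_1\|+\|R_2\|)$, and multiply by $\|R_1\|+\|R_2\|$. $\square$

## 8. Finite-dimensional algebras, $1\le p<\infty$

Let $M$ be finite-dimensional. Here there may be no room for a third orthogonal element, but there are minimal projections, which play the part of the endpoints of the arc.

**Step 1: $N$ is finite-dimensional, and minimal projections go to minimal projections.** An infinite orthogonal family in $\mathcal S_p(N)$ would be carried by $\Psi^{-1}$ to one in $\mathcal S_p(M)$, which is impossible; an infinite-dimensional $N$ has such a family. So $N$ is finite-dimensional. Let $\operatorname{Tr}$ be the trace with value $1$ on minimal projections, and identify $L^p$ and functionals with elements of the algebra as in Section 2. An element $T\in\mathcal S_p(M)$ is a minimal projection if and only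 if $\{T\}^{\perp\perp}=F_{s(T)}=\{T\}$: if $e=s(T)$ is minimal, then $F_e=\{e\}$, and if it is not minimal, $F_e$ has more than one element. By Lemma 2 this property is preserved, so $\Psi$ restricts to a bijection $\theta$ between the minimal projections of $M$ and those of $N$.

**Step 2: $\theta$ preserves $\operatorname{Tr}(ef)$.** Let $e\ne f$ be minimal projections. If they lie in different blocks, $e-f$ has the nonzero eigenvalues $\pm1$ and $\operatorname{Tr}(ef)=0$. If they lie in the same block, $e-f$ has rank at most two, trace $0$, and $\operatorname{Tr}((e-f)^2)=2-2\operatorname{Tr}(ef)$. In both cases its nonzero eigenvalues are $\pm(1-\operatorname{Tr}(ef))^{1/2}$, so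
$$\|e-f\|_p=2^{1/p}(1-\operatorname{Tr}(ef))^{1/2},$$
and therefore $\operatorname{Tr}(\theta(e)\theta(f))=\operatorname{Tr}(ef)$. For $e=f$ this is trivial.

**Step 3: $\theta$ extends to a linear map, which is a Jordan isomorphism.** Suppose $\sum c_ie_i=0$ with $c_i\in\mathbb R$ and $e_i$ minimal. Then $\operatorname{Tr}\big(\sum c_i\theta(e_i)\,\theta(f)\big)=\operatorname{Tr}\big(\sum c_ie_i\,f\big)=0$ for all minimal $f$. As the $\theta(f)$ span $N_{sa}$, $\sum c_i\theta(e_i)=0$. The converse holds by the same argument. So there is a linear bijection $L:M_{sa}\to N_{sa}$ with $L(e)=\theta(e)$ for minimal $e$. We have $L(M_+)=N_+$, since the positive cones are generated by minimal projections. A maximal orthogonal family of minimal projections has sum $1$ and is mapped to such a family, so $L(1)=1$. By Fact 4, $L$ extends to a Jordan $^*$-isomorphism $M\to N$. By linearity $\operatorname{Tr}(L(x)L(y))=\operatorname{Tr}(xy)$ and $\operatorname{Tr}\circ L=\operatorname{Tr}$. If $x=\sum\lambda_ie_i$ with orthogonal minimal $e_i$,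 then $L(x)=\sum\lambda_i\theta(e_i)$ with orthogonal $\theta(e_i)$, so $|L(x)|^r=L(|x|^r)$ for $r>0$; hence $L$ preserves $\|\cdot\|_p$ on $M_{sa}$.

**Step 4: $\Psi=L$ on $\mathcal S_p(M)$.** Write $T\in\mathcal S_p(M)$ as $T=\sum\lambda_ie_i$ with orthogonal minimal $e_i$, $\sum e_i=1$; then $\lambda_i\in[0,1]$.

If $p=1$, repeated use of Lemma 4 gives $\Psi(T)=\sum\lambda_i\theta(e_i)=L(T)$.

Let $p>1$. The map $\Psi_1=L^{-1}\circ\Psi$ is an isometry of $\mathcal S_p(M)$ onto itself which fixes all minimal projections. Put $T'=\Psi_1(T)$. Then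
$$\|T-e\|_p=\|T'-e\|_p\qquad\text{for all minimal projections }e.\tag{5}$$
We first use (5) to show that $T$ and $T'$ commute with the same minimal projections. Let $e$ be minimal and $k=-k^*\in M$. Then $e_t=e^{tk}ee^{-tk}$ is a path of minimal projections with $e_t=e+t[k,e]+O(t^2)$, and by (2)
$$\frac{d}{dt}\Big|_{t=0}\|T-e_t\|_p^p=-p\operatorname{Tr}(G[k,e])=-p\operatorname{Tr}(k[e,G]),\qquad G=N(T-e)=g(T-e),$$
where $g(r)=\operatorname{sgn}(r)|r|^{p-1}$. The element $[e,G]$ is anti-Hermitian. So the derivative vanishes for all $k$ if and only if $[e,G]=0$ (take $k=[e,G]$). As $g$ is injective, $T-e$ is a function of $G$, and this happens if and only if $[e,T-e]=0$, that is, $[e,T]=0$. By (5), $\|T-e_t\|_p=\|T'-e_t\|_p$ for all $t$, so the same criterion, with the same functions of $t$, applies to $T'$. Hence $[e,T]=0$ if and only if $[e,T']=0$.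

In particular $T'$ commutes with all $e_i$. Since the $e_i$ are minimal with sum $1$, $T'=\sum\lambda'_ie_i$. Finally
$$\|T-e_i\|_p^p=1-\lambda_i^p+(1-\lambda_i)^p,$$
the same strictly decreasing function of $\lambda_i\in[0,1]$ as for the arc, and the same formula holds for $T'$. By (5), $\lambda_i'=\lambda_i$ for all $i$. So $T'=T$, that is, $\Psi(T)=L(T)$.

**Step 5: translating into the statement of Theorem A.** Put $\Theta=L^{-1}$. Then $\Psi(R^{1/p})=L(R^{1/p})=L(R)^{1/p}$, and $\operatorname{Tr}(L(R)y)=\operatorname{Tr}(R\,\Theta(y))$ for $y\in N$, that is, $L(R)=\Theta_*(R)$. So Theorem A holds for finite-dimensional $M$.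

## 9. Additivity on $L^1_+$ suffices

*From now on $M$ is infinite-dimensional*, and $e_n\uparrow1$, $e_n\ne1$ are the projections of Section 4. Put
$$\tilde\Phi(R)=\Phi(R^{1/p})^p,\qquad\tilde\Phi:L^1_+(M)\to L^1_+(N).$$
This is a positively homogeneous, norm preserving bijection; for $p=1$ it is $\Phi$.

**Lemma 5.** If $\tilde\Phi$ is additive, Theorem A holds.

*Proof.* An additive, positively homogeneous bijection of cones extends to the linear spans by differences: if $x-y=x'-y'$ with all four positive, then $x+y'=x'+y$, so $\tilde\Phi(x)-\tilde\Phi(y)$ depends only on $x-y$. The inverse is additive as well and extends in the same way. Together with complex linearity we obtain a linear bijection $M_*\to N_*$ that maps the positive cone onto the positive cone. It is bounded, since for self-adjoint $x=x_+-x_-$ the image has norm at most $\|x_+\|+\|x_-\|=\|x\|$. Let $\Theta:N\to M$ be its adjoint, a linear bijection with $R(\Theta(y))=\tilde\Phi(R)(y)$. As $\tilde\Phi$ maps $L^1_+(M)$ onto $L^1_+(N)$, $\Theta(y)\ge0$ if and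 only if $y\ge0$. Also $R(\Theta(1))=\tilde\Phi(R)(1)=R(1)$ for $R\in L^1_+(M)$, because $\tilde\Phi$ preserves norms; so $\Theta(1)=1$. By Fact 4, $\Theta$ is a Jordan $^*$-isomorphism. Finally $\Theta_*(R)=R\circ\Theta=\tilde\Phi(R)$, so $\Psi(R^{1/p})=\tilde\Phi(R)^{1/p}=\Theta_*(R)^{1/p}$ for normal states $R$. $\square$

## 10. The cone $L^1_+(M)$ and order intervals ($p=1$)

**Step 1: $\Phi$ is isometric on the whole cone $L^1_+(M)$.** We turn elements of different norms into states by adding mass in an orthogonal corner. Let $R_1,R_2\in L^1_+(M)$ have supports $\le e\ne1$ and norms $\le1$. Choose a normal state $S$ with $s(S)\le1-e$, and put $T_i=R_i+(1-\|R_i\|)S$, a normal state. By Lemma 4, $\Psi(T_i)=\Phi(R_i)+(1-\|R_i\|)\Psi(S)$, and $\Psi(S)\perp\Phi(R_i)$. So $\|T_1-T_2\|=\|\Psi(T_1)-\Psi(T_2)\|$ reads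
$$\|R_1-R_2\|+\big|\|R_1\|-\|R_2\|\big|=\|\Phi(R_1)-\Phi(R_2)\|+\big|\|R_1\|-\|R_2\|\big|.$$
Hence $\|\Phi(R_1)-\Phi(R_2)\|=\|R_1-R_2\|$. By homogeneity the bound on the norms is irrelevant. For arbitrary $R_1,R_2$ apply this to $e_nR_1e_n$ and $e_nR_2e_n$ and let $n\to\infty$, using Lemma 1 and the continuity of $\Phi$.

**Step 2: $\Phi(\frac{R+S}2)=\frac{\Phi(R)+\Phi(S)}2$ if $R\le S$.** This is the second situation in which the reflection is harmless. In $L^1_+$, $R\le S$ if and only if $\|S-R\|=\|S\|-\|R\|$, because the right side is $(S-R)(1)$. Since $\Phi$ preserves norms and distances, it is an order isomorphism. For $R\le S$ we claim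
$$\begin{aligned}W&=\{T\in L^1_+(M):\|T-R\|=\|S-T\|=\tfrac12\|S-R\|\}\\&=\{T:R\le T\le S,\ T(1)=\tfrac12(R(1)+S(1))\}.\end{aligned}$$
If the norm equalities hold, then
$$(S-R)(1)=(T-R)(1)+(S-T)(1)\le\|T-R\|+\|S-T\|=\|S-R\|=(S-R)(1).$$
So $\|T-R\|=(T-R)(1)$ and $\|S-T\|=(S-T)(1)$; hence $T-R\ge0$ and $S-T\ge0$, and $T(1)-R(1)=\frac12(S-R)(1)$. The converse is clear, because the norm of a positive functional is its value at $1$. Now the reflection $\psi(T)=R+S-T$ maps $W$ onto $W$, $W$ is bounded, and $\frac{R+S}2\in W$. So $(W,\frac{R+S}2,\psi)$ is a triple as in Lemma 3. The same holds for $\Phi(R)\le\Phi(S)$, and by Step 1 $\Phi$ maps $W$ isometrically onto the corresponding set. Lemma 3 gives the claim.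

**Step 3: $\Phi$ is additive.** Comparable pairs suffice, because rays in the direction of a positive element are increasing. Let $R,S\in L^1_+(M)$. The map $t\mapsto\Phi(R+tS)$, $t\ge0$, is continuous, and by Step 2 it maps midpoints to midpoints; hence it is affine, $\Phi(R+tS)=\Phi(R)+tD$ for some $D\in N_*$. Divide by $t>0$: $\Phi(t^{-1}R+S)=t^{-1}\Phi(R)+D$. As $t\to\infty$ the left side tends to $\Phi(S)$, so $D=\Phi(S)$. With $t=1$, $\Phi(R+S)=\Phi(R)+\Phi(S)$.

Lemma 5 now gives Theorem A for $p=1$.

## 11. Difference quotients in orthogonal directions ($1<p<\infty$)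

Now $p>1$, and $M$ is still infinite-dimensional. We carry out the differentiation of Section 3. The statement is that $\Psi$ preserves the pairing when there is room, and inside the proof we find that the derivative of $\Psi$ at $S$, in a direction $X$ orthogonal to $S$, is $\Psi(X)$.

**Proposition 6.** Let $R,X\in\mathcal S_p(M)$ and suppose that some $S\in\mathcal S_p(M)$ is orthogonal to both. Then $\operatorname{tr}(\Psi(R)^{p-1}\Psi(X))=\operatorname{tr}(R^{p-1}X)$.

*Proof.* Denote images under $\Psi$ by primes. For $0<b<1$ let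
$$T_b=(1-b^p)^{1/p}S+bX\in\mathcal S_p(M),\qquad Y_b=\frac{T_b'-S'}b\in L^p_{sa}(N).$$

**Step 1: $\|Y_b\|\to1$ and $\operatorname{tr}(S'^{\,p-1}Y_b)\to0$.** Since $\Psi$ is isometric and $S\perp X$,
$$\|Y_b\|^p=b^{-p}\|T_b-S\|^p=b^{-p}\big[(1-(1-b^p)^{1/p})^p+b^p\big]=1+O(b^{p^2-p})\to1\qquad(b\to0).$$
In particular $\|bY_b\|=O(b)$, and (2) gives
$$1=\|T'_b\|^p=\|S'+bY_b\|^p=1+pb\operatorname{tr}(S'^{\,p-1}Y_b)+o(b),$$
which is the second assertion.

**Step 2: reading off $\lim\operatorname{tr}(Z'^{\,p-1}Y_b)$ for every observer $Z\perp S$.** Let $Z\in\mathcal S_p(M)$, $Z\perp S$. Then $Z'\perp S'$, so $\|S'-Z'\|^p=2$ and $N(S'-Z')=S'^{\,p-1}-Z'^{\,p-1}$. The support of $Z-bX$ is orthogonal to that of $S$. By Fact 2, by (2), and by $b^p=o(b)$ (here $p>1$ is used),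
$$\|T_b-Z\|^p=(1-b^p)+\|Z-bX\|^p=2-pb\operatorname{tr}(Z^{p-1}X)+o(b),$$
$$\|T'_b-Z'\|^p=\|(S'-Z')+bY_b\|^p=2+pb\operatorname{tr}\big((S'^{\,p-1}-Z'^{\,p-1})Y_b\big)+o(b).$$
The left sides are equal. With Step 1 we conclude
$$\operatorname{tr}(Z'^{\,p-1}Y_b)\to\operatorname{tr}(Z^{p-1}X)\qquad(b\to0).\tag{6}$$

**Step 3: $Y_b\to X'$ in norm.** Take $Z=X$ in (6): $\operatorname{tr}(X'^{\,p-1}Y_b)\to1$. Since $\|X'^{\,p-1}\|_q=1$, $\operatorname{tr}(X'^{\,p-1}X')=1$ and $\|Y_b\|\to1$,
$$\Big\|\frac{Y_b}{\|Y_b\|}+X'\Big\|\ge\operatorname{tr}\Big(X'^{\,p-1}\Big(\frac{Y_b}{\|Y_b\|}+X'\Big)\Big)\to2.$$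
By uniform convexity $Y_b/\|Y_b\|\to X'$, hence $Y_b\to X'$.

**Step 4: conclusion.** Take $Z=R$ in (6). The left side tends to $\operatorname{tr}(R'^{\,p-1}X')$ by Step 3, and to $\operatorname{tr}(R^{p-1}X)$ by (6). $\square$

**Corollary 7.** For all $R,X\in L^p_+(M)$,
$$\operatorname{tr}(\Phi(R)^{p-1}\Phi(X))=\operatorname{tr}(R^{p-1}X).\tag{7}$$
The map $\Phi$ is additive and extends to a linear order isomorphism $\Phi:L^p_{sa}(M)\to L^p_{sa}(N)$.

*Proof.* The purpose of the first part is to remove the condition that there be room. The elements $e_nRe_n$ and $e_nXe_n$ are orthogonal to any $S\in F_{1-e_n}$, which is nonempty. So (7) holds for them by Proposition 6 and homogeneity, and trivially if one of them is $0$. Let $n\to\infty$: $e_nRe_n\to R$ and $e_nXe_n\to X$ by Lemma 1, $\Phi$ is continuous, and so is $R\mapsto R^{p-1}$ (Fact 3). This gives (7).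

For additivity we argue as at $p=2$. Every $Z\in L^q_+(N)$ is $\Phi(R)^{p-1}$ for some $R\in L^p_+(M)$, because $\Phi$ is onto and the power map is a bijection $L^p_+(N)\to L^q_+(N)$. By (7) for $X+Y$, $X$ and $Y$,
$$\operatorname{tr}\big(Z(\Phi(X+Y)-\Phi(X)-\Phi(Y))\big)=0\qquad\text{for all }Z\in L^q_+(N).$$
Since $L^q_+(N)$ spans $L^q(N)$, $\Phi(X+Y)=\Phi(X)+\Phi(Y)$. The inverse $\Phi^{-1}$ is additive too, and both extend to the self-adjoint parts by differences, as in the proof of Lemma 5. $\square$

## 12. Order ideals $I_\rho$ and the algebra inside them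

We are not finished. Lemma 5 asks for additivity of $\tilde\Phi(R)=\Phi(R^{1/p})^p$, and additivity of $\Phi$ does not give this at once: $(R_1+R_2)^{1/p}$ is not $R_1^{1/p}+R_2^{1/p}$. Nor can we take adjoints as for $p=1$, since the dual of $L^p$ is $L^q$ and not the algebra. What we have is a linear order isomorphism, and the algebra has to be found in the order of $L^p$.

In $\ell^p$ the way is visible. Fix $\rho\in\ell^p_+$ with all $\rho_k>0$. The sequences $Y$ with $-\lambda\rho\le Y\le\lambda\rho$ for some $\lambda$ are exactly the $Y_k=\rho_kx_k$ with $x$ a bounded real sequence. So the order ideal of $\rho$ is a copy of $\ell^\infty_{sa}$ in which $\rho$ is the unit. In general one multiplies symmetrically.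

**Lemma 8.** Let $1<p<\infty$, $0\ne\rho\in L^p_+(M)$, $e=s(\rho)$. Then $j_\rho(x)=\rho^{1/2}x\rho^{1/2}$ is a linear bijection from $(eMe)_{sa}$ onto
$$I_\rho=\{Y\in L^p_{sa}(M):-\lambda\rho\le Y\le\lambda\rho\text{ for some }\lambda\ge0\},$$
positive in both directions. Moreover $j_\rho((eMe)_+)$ is norm dense in $eL^p_+(M)e$.

*Proof.* Note that $\rho^{1/2}\in L^{2p}$ and $\frac1{2p}+\frac1{2q}=\frac12$, so $\rho^{1/2}u\in L^2$ for $u\in L^{2q}$.

**Step 1: $\rho^{1/2}L^{2q}(M)$ is dense in $eL^2(M)$; this lets us test operators on vectors $\rho^{1/2}u$.** Let $\zeta\in eL^2$ with $\operatorname{tr}(\zeta^*\rho^{1/2}u)=0$ for all $u\in L^{2q}$. The element $\zeta^*\rho^{1/2}$ lies in the space whose dual is $L^{2q}$, since $\frac12+\frac1{2p}=1-\frac1{2q}$. So $\zeta^*\rho^{1/2}=0$, hence $\zeta^*e=0$, and $\zeta^*=\zeta^*e=0$.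

**Step 2: $j_\rho$ is injective, positive in both directions, and maps into $I_\rho$.** If $x\ge0$, then $\rho^{1/2}x\rho^{1/2}=|x^{1/2}\rho^{1/2}|^2\ge0$. If conversely $x\in(eMe)_{sa}$ and $\rho^{1/2}x\rho^{1/2}\ge0$, then for $u\in L^{2q}$
$$\langle x\rho^{1/2}u,\rho^{1/2}u\rangle=\operatorname{tr}(\rho^{1/2}x\rho^{1/2}uu^*)\ge0,$$
so $x\ge0$ on $eL^2$ by Step 1, that is, $x\ge0$. If $j_\rho(x)=0$, then $x\ge0$ and $-x\ge0$, so $x=0$. Finally $-\|x\|e\le x\le\|x\|e$ gives $-\|x\|\rho\le j_\rho(x)\le\|x\|\rho$.

**Step 3: $j_\rho$ is onto $I_\rho$.** If $-\lambda\rho\le Y\le\lambda\rho$, then $Y=(Y+\lambda\rho)-\lambda\rho$ with $0\le Y+\lambda\rho\le2\lambda\rho$, and $\lambda\rho=j_\rho(\lambda e)$. So by scaling it suffices to treat $0\le Y\le\rho$. For $u,v\in L^{2q}$ put $B(u,v)=\operatorname{tr}(Yuv^*)$. This is a positive sesquilinear form with $B(u,u)=\operatorname{tr}(Yuu^*)\le\operatorname{tr}(\rho uu^*)=\|\rho^{1/2}u\|_2^2$. By Cauchy–Schwarz,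
$$|B(u,v)|^2\le B(u,u)B(v,v)\le\|\rho^{1/2}u\|_2^2\,\|\rho^{1/2}v\|_2^2.$$
So $B(u,v)$ depends only on $\rho^{1/2}u$ and $\rho^{1/2}v$, and by Step 1 there is $x\in B(eL^2)$ with $0\le x\le1$ and $B(u,v)=\langle x\rho^{1/2}u,\rho^{1/2}v\rangle$. For $m\in M$ we have $B(um,v)=\operatorname{tr}(Yumv^*)=B(u,vm^*)$. Since $\langle\xi,\eta m^*\rangle=\langle\xi m,\eta\rangle$ on $L^2$, this says that $x$ commutes with the right action of $M$ on $eL^2$. Both $eL^2$ and $(1-e)L^2$ are invariant under the right action, so $x$, extended by $0$ to $L^2$, lies in the commutant of the right action. By Fact 1 it is left multiplication by an element of $M$, again called $x$, and $x\in eMe$. Now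
$$\operatorname{tr}(Yuv^*)=\langle x\rho^{1/2}u,\rho^{1/2}v\rangle=\operatorname{tr}(\rho^{1/2}x\rho^{1/2}uv^*)\qquad(u,v\in L^{2q}).$$
Every $z\in L^q$ with polar decomposition $z=w|z|$ is $uv^*$ with $u=w|z|^{1/2}$, $v=|z|^{1/2}$ in $L^{2q}$. So $Y=\rho^{1/2}x\rho^{1/2}$ by duality.

**Step 4: density of $j_\rho((eMe)_+)$.** First, $\rho^{1/2}M$ is dense in $eL^{2p}(M)$. Let $r$ be conjugate to $2p$ and let $z\in L^r(M)$ satisfy $\operatorname{tr}(z\rho^{1/2}m)=0$ for all $m\in M$. Then $z\rho^{1/2}=0$ in $L^1(M)$, so $ze=0$ and $\operatorname{tr}(zy)=\operatorname{tr}(zey)=0$ for all $y\in eL^{2p}(M)$; the claim follows by Hahn–Banach. Now let $Y\in eL^p_+e$, and choose $y_n\in M$ with $\rho^{1/2}y_n\to Y^{1/2}$ in $L^{2p}$. By Hölder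
$$j_\rho(e\,y_ny_n^*\,e)=(\rho^{1/2}y_n)(\rho^{1/2}y_n)^*\to Y\quad\text{in }L^p.\qquad\square$$

We now finish the proof of Theorem A for $p>1$ and infinite-dimensional $M$.

**Step A: $\Phi$ induces a Jordan isomorphism $J$ of corners.** Let $0\ne\rho\in L^p_+(M)$, $e=s(\rho)$, $\sigma=\Phi(\rho)$, $f=s(\sigma)$. As $\Phi$ is a linear order isomorphism, $\Phi(I_\rho)=I_\sigma$. By Lemma 8, $J=j_\sigma^{-1}\Phi j_\rho:(eMe)_{sa}\to(fNf)_{sa}$ is a linear order isomorphism, and $J(e)=f$ because $j_\rho(e)=\rho$ and $j_\sigma(f)=\sigma$. By Fact 4, $J$ extends to a Jordan $^*$-isomorphism $eMe\to fNf$, and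
$$\Phi(\rho^{1/2}x\rho^{1/2})=\sigma^{1/2}J(x)\sigma^{1/2}\qquad(x\in eMe\text{ self-adjoint}).\tag{8}$$

**Step B: $J$ carries the functional $\rho^p$ to $\sigma^p$.** Order alone does not tell us this; the pairing (7) does. Apply (7) with $R=\rho$ and $X=\rho^{1/2}x\rho^{1/2}$, $x\in(eMe)_+$:
$$\operatorname{tr}(\rho^px)=\operatorname{tr}(\rho^{p-1}\rho^{1/2}x\rho^{1/2})=\operatorname{tr}(\sigma^{p-1}\sigma^{1/2}J(x)\sigma^{1/2})=\operatorname{tr}(\sigma^pJ(x)).$$
That is, $\sigma^p=\rho^p\circ J^{-1}$ on $fNf$.

**Step C: $\Phi$ is the map induced by $J$ on $eL^p_+(M)e$.** Let $\Lambda:eL^p(M)e\to fL^p(N)f$ be the isometry induced by $J$ (Fact 5, with $eL^p(M)e=L^p(eMe)$ and $fL^p(N)f=L^p(fNf)$). By (3) and Step B, $\Lambda(\rho)=(\rho^p\circ J^{-1})^{1/p}=\sigma$. By (3) and (8), for $x\in(eMe)_+$,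
$$\Lambda(\rho^{1/2}x\rho^{1/2})=\Lambda(\rho)^{1/2}J(x)\Lambda(\rho)^{1/2}=\sigma^{1/2}J(x)\sigma^{1/2}=\Phi(\rho^{1/2}x\rho^{1/2}).$$
So $\Lambda$ and $\Phi$ agree on $j_\rho((eMe)_+)$, and by density (Lemma 8) and continuity on $eL^p_+(M)e$. Hence for $R\in L^1_+(M)$ with $s(R)\le e$,
$$\tilde\Phi(R)=\Phi(R^{1/p})^p=\Lambda(R^{1/p})^p=R\circ J^{-1},$$
viewed in $fL^1(N)f=(fNf)_*$. In particular $\tilde\Phi$ is additive on $\{R\in L^1_+(M):s(R)\le e\}$.

**Step D: additivity everywhere.** Given $R_1,R_2\in L^1_+(M)$, not both $0$, put $\rho=(R_1+R_2)^{1/p}$. Then $s(R_1),s(R_2)\le s(\rho)$, and Step C gives $\tilde\Phi(R_1+R_2)=\tilde\Phi(R_1)+\tilde\Phi(R_2)$. Lemma 5 completes the proof of Theorem A. $\blacksquare$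

## 13. Converse, linear extension, and the exponent: Theorem B

**Part (i): every Jordan isomorphism occurs, and exactly once.** Given $\Theta:N\to M$, apply Fact 5 to $J=\Theta^{-1}:M\to N$. We obtain a linear surjective isometry $\Lambda:L^p(M)\to L^p(N)$ that maps the positive cone onto the positive cone, with $\Lambda(R^{1/p})=(R\circ\Theta)^{1/p}=\Theta_*(R)^{1/p}$. Its restriction to $L^p_+(M)^1_1$ is a metric preserving bijection onto $L^p_+(N)^1_1$. If $\Theta_1,\Theta_2$ induce the same $\Psi$, then $R\circ\Theta_1=R\circ\Theta_2$ for all normal states $R$ of $M$. As the normal states separate the points of $M$, $\Theta_1=\Theta_2$.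

**Part (ii): $\Psi$ extends linearly.** By Theorem A, $\Psi$ comes from some $\Theta$, so it is the restriction of the isometry $\Lambda$ of Part (i).

**Part (iii): the diameter knows the exponent.** If $M\ne\mathbb C$, then $M$ has a projection $e\ne0,1$, so $\mathcal S_p(M)$ contains an orthogonal pair, and by Lemma 2 its diameter is exactly $2^{1/p}$. In particular $\mathcal S_{p'}(N)$ has more than one point, so $N\ne\mathbb C$, and its diameter is $2^{1/p'}$ for the same reason. Since $\Psi$ preserves the diameter, $p=p'$. $\blacksquare$
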